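\title{Decomposing a planar graph into a forest and a graph of bounded treewidth}

\begin{abstract}
We prove that the edge set of every planar graph can be partitioned into a forest and a graph of treewidth at most $24$. The components of the forest can be taken to be caterpillars. The proof is an induction on near-triangulations with a bounded number of marked boundary vertices: either a short path splits the marked vertices evenly, or the graph is slit open along a caterpillar that runs parallel to the boundary. The bound $24$ extends to all graphs with no $K_5$ minor. We also show that the degrees, the sizes and the diameters of the components of the forest cannot be bounded.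
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{tree-decomposition} of a graph $G$ is a tree whose nodes carry subsets of $V(G)$, the \emph{bags}, such that every vertex of $G$ lies in a bag, the two ends of every edge of $G$ lie in a common bag, and for every vertex $v$ the nodes whose bags contain $v$ form a subtree. Its \emph{width} is the size of a largest bag minus one, and the \emph{treewidth} $\operatorname{tw}(G)$ is the least width of a tree-decomposition of $G$. A \emph{partial $k$-tree} is a graph of treewidth at most $k$. The partial $1$-trees are the forests, and treewidth measures how far a graph is from being a forest.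

A graph $G$ is a \emph{partial $(k,1)$-tree} if its edge set can be partitioned into the edge sets of two subgraphs, one a partial $k$-tree and the other a forest. We identify a set $F\subseteq E(G)$ with the graph formed by the edges of $F$ and their ends, and we write $G-F$ for the graph with vertex set $V(G)$ and edge set $E(G)\setminus F$. So $G$ is a partial $(k,1)$-tree if and only if some forest $F\subseteq E(G)$ satisfies $\operatorname{tw}(G-F)\le k$.

Planar graphs have unbounded treewidth: the $n\times n$ grid has treewidth at least $n-1$ (Corollary~\ref{cor:helly}(c), applied to its rows and columns). Yet the grid is the union of two forests, its horizontal edges and its vertical edges, so here the deletion of one forest brings the treewidth down to $1$. The following question, posed in \cite{thesis}, asks whether one forest always has such an effect.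

\begin{quote}
Is there a constant $k$ such that every planar graph is a partial $(k,1)$-tree?
\end{quote}

Counting edges does not decide the question. A plane triangulation on $n$ vertices has $3n-6$ edges and a forest takes at most $n-1$ of them, so the other part must take at least $2n-5$. This excludes $k=1$ for $n\ge5$, but not $k=2$: a polygon on $n$ vertices triangulated by chords has $2n-3$ edges and treewidth at most $2$ (take its triangles as bags). One may doubt a positive answer because the forest has only about a third of the edges at its disposal and has to destroy every large grid-like structure, at every scale. It is known that every Hamiltonian planar graph on $n$ vertices can be edge-decomposed into a forest and a graph of treewidth $O(\log n)$; we do not use this result.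

We show that the answer is yes. A \emph{caterpillar} is a tree whose non-leaf vertices induce a path, which may be empty.

\begin{theorem}\label{thm:planar}
Every planar graph is a partial $(24,1)$-tree. Moreover, the forest can be chosen so that all its components are caterpillars.
\end{theorem}

The constant $24$ is not optimized, and we do not claim that it is best possible. The proof gives some control over triangles, which is enough to pass to a larger class.

\begin{theorem}\label{thm:k5}
Every $K_5$-minor-free graph is a partial $(24,1)$-tree.
\end{theorem}

A caterpillar can be complicated in two ways: it can have vertices of large degree, and it can be long. Neither can be avoided.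

\begin{proposition}\label{prop:limits}
Let $\Delta,k,b\ge1$ be integers.
\begin{enumerate}
\item[(a)] There is a planar graph $G$ with $\operatorname{tw}(G-F)>k$ for every $F\subseteq E(G)$ of maximum degree at most $\Delta$.
\item[(b)] There is a planar graph $G$ of maximum degree at most $6$ with $\operatorname{tw}(G-F)>k$ for every $F\subseteq E(G)$ all of whose components have at most $b$ vertices.
\item[(c)] No planar triangulation on $n\ge5$ vertices is a partial $(1,1)$-tree.
\end{enumerate}
\end{proposition}

So neither the degrees nor the component sizes of the forest can be bounded, whatever the constant $k$. Nor can the component diameters: in a graph of maximum degree at most $6$ a connected subgraph of diameter at most $r$ has at most $1+6+\dots+6^r$ vertices, and (b) applies with this number as $b$.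

Section~\ref{sec:examples} shows the main idea on two grids, and Section~\ref{sec:tools} collects the tools. Theorem~\ref{thm:planar} follows from a stronger statement, Lemma~\ref{lem:main}, which is stated in Section~\ref{sec:main} and proved in Sections~\ref{sec:main}--\ref{sec:assembly}. Sections~\ref{sec:k5} and~\ref{sec:limits} prove Theorem~\ref{thm:k5} and Proposition~\ref{prop:limits}.

\section{Two grids}\label{sec:examples}

The \emph{triangular grid} $T_N$ has vertex set $\{1,\dots,N\}^2$, and $(i,j)$ is adjacent to $(i+1,j)$, $(i,j+1)$ and $(i+1,j+1)$. Drawn with straight edges it is a plane graph of maximum degree at most $6$ whose bounded faces are triangles. The vertices $(i,j)$ with fixed $j$ form \emph{row} $j$, and those with fixed $i$ form \emph{column} $i$. As $T_N$ contains the $N\times N$ grid, its treewidth is at least $N-1$.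

\begin{example}\label{ex:grid}
The edges between rows $j$ and $j+1$ of $T_N$ form a single zigzag path,
\[
(1,j+1),\ (1,j),\ (2,j+1),\ (2,j),\ \dots,\ (N,j+1),\ (N,j).
\]
Let $F$ be the union of the zigzags with $j$ even. They use disjoint pairs of rows, so $F$ is a forest of paths. Each component of $T_N-F$ is a strip on two rows $j,j+1$ with $j$ odd, or a single last row. If $z_1,\dots,z_{2N}$ are the vertices of a strip in zigzag order, its edges are the pairs $z_kz_{k+1}$ and $z_kz_{k+2}$, so the bags $\{z_k,z_{k+1},z_{k+2}\}$, arranged along a path, form a tree-decomposition of width $2$. Hence $T_N$ is a partial $(2,1)$-tree.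
\end{example}

The zigzag is a \emph{slit}: a sequence of edges in which consecutive edges lie on a common triangular face, so that deleting all of them opens one long face that separates what lies on its two sides. Consecutive edges of a slit share a vertex. If the slit never returns to a vertex that it has left, its edges form a caterpillar; in the grid the caterpillar happens to be a path. The second example shows what happens when a slit goes around something.

\begin{example}\label{ex:cylinder}
Read the first coordinate of the triangular grid modulo $m\ge3$. The rows become concentric cycles of length $m$, the graph is still planar, and the zigzag between rows $j$ and $j+1$ closes up to a cycle $z_1z_2\dots z_{2m}$. A cycle cannot go into the forest, so for each even $j$ we put into $F$ all edges of the zigzag except one. What remains is a chain of annuli on two rows (the last one may be a single row), consecutive ones being joined by the single edge that was kept. The edges of an annulus are the pairs $z_kz_{k+1}$ and $z_kz_{k+2}$ with indices modulo $2m$, and the bags $\{z_1,z_2,z_k,z_{k+1},z_{k+2}\}$ for $1\le k\le 2m-2$ form a decomposition of width $4$. A kept edge $xy$ is handled by a new bag $\{x,y\}$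 joined to a bag containing $x$ on one side and a bag containing $y$ on the other. So this graph is a partial $(4,1)$-tree.
\end{example}

A slit that closes up must be left with a gap, and the vertices at the gap have to be remembered when the decompositions of the two sides are joined. In a general triangulation there are no rows. After some cuts we face a region bounded by a cycle, and two things can go wrong. A new slit may touch an old one and create a cycle in $F$; we prevent this by requiring that the forest chosen inside a region never touches the boundary of the region. And the number of boundary vertices that must be remembered may grow with every cut; we prevent this by an induction that carries at most $14$ such vertices. The two requirements pull against each other, since the slit has to disperse the remembered vertices, which are on the boundary, while staying away from the boundary. The solution is a slit that runs at distance one from the boundary. It leaves a thin band along the boundary, and the band can be cut by single edges into pieces that are arranged along a path and contain few remembered vertices each.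

\section{Tools}\label{sec:tools}

\subsection*{Tree-decompositions}

If $H$ is a subgraph of $G$, intersecting all bags of a tree-decomposition of $G$ with $V(H)$ gives one of $H$; so treewidth does not increase under taking subgraphs. Two vertex sets \emph{touch} if they intersect or an edge joins them. The next lemma is the easy direction of the duality theorem of Seymour and Thomas.

\begin{lemma}\label{lem:helly}
Let $\mathcal{B}$ be a family of pairwise touching vertex sets of $G$, each inducing a nonempty connected subgraph. Then every tree-decomposition of $G$ has a bag that meets every member of $\mathcal{B}$.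
\end{lemma}

\begin{proof}
For $U\in\mathcal{B}$, the nodes whose bags meet $U$ form a subtree $T_U$: it is the union of the subtrees of the vertices of $U$, and the subtrees of adjacent vertices intersect. For the same reason $T_U$ and $T_{U'}$ intersect when $U$ and $U'$ touch. Root the tree, let $r_U$ be the node of $T_U$ nearest to the root, and choose $U_0$ with $r_{U_0}$ farthest from the root. Given $U$, take a node $s$ in $T_U\cap T_{U_0}$. Both $r_U$ and $r_{U_0}$ lie on the path from $s$ to the root, and $r_U$ is not farther from the root than $r_{U_0}$. So $r_{U_0}$ lies on the path from $s$ to $r_U$, which is contained in $T_U$. The bag at $r_{U_0}$ meets every $U$.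
\end{proof}

\begin{corollary}\label{cor:helly}
\begin{enumerate}
\item[(a)] In a tree-decomposition of $G$, every clique of $G$ is contained in a bag.
\item[(b)] A graph of treewidth at most $1$ is a forest.
\item[(c)] If $G$ contains $n$ pairwise disjoint paths $H_1,\dots,H_n$ and $n$ pairwise disjoint paths $V_1,\dots,V_n$ such that each $H_i$ meets each $V_j$, then $\operatorname{tw}(G)\ge n-1$.
\end{enumerate}
\end{corollary}

\begin{proof}
For (a), apply Lemma~\ref{lem:helly} to the one-element subsets of the clique. For (b), divide a cycle into three disjoint paths; they touch pairwise, so some bag has at least three vertices. For (c), the sets $V(H_i\cup V_j)$ are connected and intersect pairwise, so some bag meets all of them. A set of fewer than $n$ vertices misses some $H_i$ and some $V_j$, hence $H_i\cup V_j$; so that bag has at least $n$ vertices.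
\end{proof}

All our decompositions are built in the same way: decompositions of smaller graphs are hung on a path of new bags.

\begin{lemma}[gluing]\label{lem:glue}
Let $H$ and $H_1,\dots,H_r$ be graphs with $V(H)=\bigcup_i V(H_i)$ and $E(H)\subseteq\bigcup_i E(H_i)$. Let $X_1,\dots,X_s\subseteq V(H)$ be such that for every vertex $v$ the set $\{j: v\in X_j\}$ is an interval, and let $Y=\bigcup_j X_j$. Suppose that each $H_i$ has a tree-decomposition with a bag containing a set $M_i$, where $M_i\subseteq X_{j(i)}$ for some index $j(i)$, and that
\begin{enumerate}
\item[($\alpha$)] $V(H_i)\cap Y\subseteq M_i$ for all $i$, and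
\item[($\beta$)] $V(H_i)\cap V(H_{i'})\subseteq Y$ for all $i\ne i'$.
\end{enumerate}
Then $H$ has a tree-decomposition whose bags are $X_1,\dots,X_s$ and the bags of the given decompositions.
\end{lemma}

\begin{proof}
Arrange $X_1,\dots,X_s$ along a path, and for each $i$ join $X_{j(i)}$ to a bag of $H_i$ containing $M_i$. Every vertex and every edge of $H$ is in a bag. A vertex $v\notin Y$ lies in only one $H_i$ by ($\beta$), so its bags form a subtree. If $v\in Y$, the bags $X_j$ containing $v$ form a nonempty subpath, and for each $H_i$ containing $v$ we have $v\in M_i$ by ($\alpha$), so $v$ lies in both bags at the edge that attaches the decomposition of $H_i$. Again the bags containing $v$ form a subtree.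
\end{proof}

\subsection*{Plane graphs}

We use the following textbook facts. In a $2$-connected plane graph every face is bounded by a cycle and every edge is incident with two distinct faces. A \emph{plane triangulation} is a plane graph on $n\ge3$ vertices all of whose faces, including the outer one, are bounded by triangles; it has $3n-6$ edges, and it is $3$-connected if $n\ge4$. Every planar graph on at least three vertices is a spanning subgraph of a plane triangulation. A plane graph can be redrawn so that a prescribed face becomes the outer face. A cycle $Z$ of a plane graph has two open \emph{sides}, each with boundary $Z$; the bounded side is the \emph{open disc} of $Z$ and its closure is the \emph{closed disc} of $Z$.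

A \emph{near-triangulation} is a $2$-connected plane graph whose bounded faces are triangles; the cycle bounding its outer face is its \emph{outer cycle}. A single triangle is allowed. For a cycle $Z$ of a near-triangulation $R$, let $\mathrm{Int}(Z)$ be the subgraph of $R$ drawn in the closed disc of $Z$.

\begin{lemma}\label{lem:plane}
Let $Z$ and $Z'$ be cycles of a near-triangulation $R$.
\begin{enumerate}
\item[(T1)] $\mathrm{Int}(Z)$ is a near-triangulation with outer cycle $Z$, and its bounded faces are the faces of $R$ in the open disc of $Z$.
\item[(T2)] If $Z'\subseteq\mathrm{Int}(Z)$, then $\mathrm{Int}(Z')\subseteq\mathrm{Int}(Z)$, and every vertex or edge of $Z$ that lies in $\mathrm{Int}(Z')$ lies on $Z'$.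
\item[(T3)] If $Z'\subseteq\mathrm{Int}(Z)$ and some edge of $Z$ is not on $Z'$, then $\mathrm{Int}(Z')$ has fewer bounded faces than $\mathrm{Int}(Z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Only $2$-connectedness needs an argument. A path of $R$ from a vertex in the open disc to $Z$ stays in the open disc until it first meets $Z$, so $\mathrm{Int}(Z)$ is connected. Suppose that $v$ is a cutvertex of $\mathrm{Int}(Z)$. As $Z-v$ is connected, some component $K$ of $\mathrm{Int}(Z)-v$ avoids $Z$. All edges of $R$ at vertices of $K$ lie in the closed disc, so their ends are in $V(K)\cup\{v\}$. Then $v$ separates $K$ from $Z-v$ in $R$, a contradiction.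

(T2) The unbounded side of $Z$ is connected and disjoint from $Z'$, so it is contained in the unbounded side of $Z'$. This gives the inclusion. Every point of $Z$ is a limit of points of the unbounded side of $Z$, so it is not in the open disc of $Z'$; if it is in the closed disc, it is on $Z'$.

(T3) By (T2) such an edge is not in $\mathrm{Int}(Z')$, so the bounded face of $\mathrm{Int}(Z)$ incident with it is not a face of $\mathrm{Int}(Z')$.
\end{proof}

Two more standard facts about a cycle $Z$ in any plane graph will be used.

\begin{enumerate}
\item[(T4)] Let $Q$ be a path with distinct ends on $Z$ and otherwise in the open disc of $Z$, and let $Z_1,Z_2$ be the two subpaths of $Z$ between the ends of $Q$. Then the closed disc of $Z$ is the union of the closed discs of $Q\cup Z_1$ and $Q\cup Z_2$, and these intersect exactly in $Q$. In particular, two disjoint such paths cannot have interleaved ends on $Z$.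
\item[(T5)] For edges $e,e'$ at a vertex $v$, the \emph{sector} from $e$ to $e'$ is the open part of a small disc around $v$ that is swept clockwise from $e$ to $e'$ (a full turn if $e=e'$). If $Z$ is traversed in one direction, then one side of $Z$, the left-hand side, contains at every vertex of $Z$ the sector from the incoming edge to the outgoing edge, and the other side contains the sector from the outgoing edge to the incoming edge.
\end{enumerate}

A sector between two edges that are consecutive at $v$ lies in one face. We say that an edge set $F$ \emph{touches} a vertex $v$ if some edge of $F$ is incident with $v$.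

\section{The main lemma and balanced crosscuts}\label{sec:main}

\begin{lemma}\label{lem:main}
Let $R$ be a near-triangulation with outer cycle $C$, and let $M\subseteq V(C)$ with $|M|\le14$. There is a set $F\subseteq E(R)$ such that
\begin{enumerate}
\item[(i)] $F$ is a forest, its components are caterpillars, and $F$ touches no vertex of $C$;
\item[(ii)] $R-F$ has a tree-decomposition of width at most $24$ with a bag containing $M$;
\item[(iii)] every triangle that bounds a bounded face of $R$ and has exactly one edge in $F$ is contained in a bag of this decomposition.
\end{enumerate}
\end{lemma}

The vertices of $M$ are called \emph{marked}. They are the vertices through which $R$ will later be attached to the rest of a larger graph, and (ii) is what Lemma~\ref{lem:glue} asks of a part. The last clause of (i) makes the forests of different parts vertex-disjoint. Property (iii) is used only for Theorem~\ref{thm:k5}.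

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
A graph with at most two vertices has treewidth at most $1$. Otherwise $G$ is a spanning subgraph of a plane triangulation $G^+$. Apply Lemma~\ref{lem:main} to $G^+$ with $C$ the outer triangle and $M=V(C)$. Then $G-(F\cap E(G))$ is a subgraph of $G^+-F$ and has treewidth at most $24$. Each component of $F\cap E(G)$ is a subtree of a caterpillar; its non-leaves induce a connected or empty subgraph of the path formed by the non-leaves of the caterpillar, so it is a caterpillar.
\end{proof}

We prove Lemma~\ref{lem:main} by induction on the number of bounded faces of $R$. If there is only one, then $R=C$ is a triangle, and we take $F=\emptyset$ and the single bag $V(C)$. From now on $R$ has at least two bounded faces, and the lemma holds for near-triangulations with fewer bounded faces.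

A \emph{crosscut} is a path $Q$ in $R$ of length at most $4$ with distinct ends on $C$ and no internal vertex on $C$ that is not an edge of $C$. No edge of a crosscut is an edge of $C$: this is the definition if the length is $1$, and otherwise every edge has an end off $C$. The interiors of the two subpaths of $C$ between the ends of $Q$ are the \emph{open arcs} of $Q$; they may be empty. By (T4) and (T1), $Q$ divides $R$ into two near-triangulations, its \emph{sides}, which intersect exactly in $Q$ and have fewer bounded faces than $R$.

Crosscuts exist. Let $cc'$ be an edge of $C$ and let $x$ be the third vertex of its bounded face. If $x\notin C$, then $cxc'$ is a crosscut. If $x\in C$, then one of $cx$, $c'x$ is not an edge of $C$, for otherwise $C$ is the triangle $cc'x$ and $R$ has only one bounded face; that edge is a crosscut.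

A crosscut is \emph{balanced} if each of its open arcs contains at most $9$ marked vertices.

\begin{lemma}\label{lem:balanced}
If $R$ has a balanced crosscut, then the conclusion of Lemma~\ref{lem:main} holds for $R$ and $M$.
\end{lemma}

\begin{proof}
Let $P$ be a balanced crosscut with open arcs $A_1,A_2$ and corresponding sides $R_1,R_2$. The set $M_i=(M\cap A_i)\cup V(P)$ lies on the outer cycle of $R_i$ and has at most $9+5=14$ elements. Induction gives $F_i\subseteq E(R_i)$ and a decomposition of $R_i-F_i$; put $F=F_1\cup F_2$.

By (T2), the vertices of $C$ in $R_i$ are on the outer cycle of $R_i$, and so is $P=R_1\cap R_2$. Since $F_i$ does not touch this cycle, $F_1$ and $F_2$ are vertex-disjoint, $F$ does not touch $C$, and $F\cap E(R_i)=F_i$. This gives (i). Apply Lemma~\ref{lem:glue} to $R_1-F_1$ and $R_2-F_2$ with the single new bag $X_1=M\cup V(P)$, which has at most $19$ elements. Condition ($\alpha$) holds as $V(R_i)\cap X_1=M_i$, and ($\beta$) holds as $V(R_1)\cap V(R_2)=V(P)$. This gives (ii). Every bounded face of $R$ is a bounded face of some $R_i$, and $F\cap E(R_i)=F_i$, so (iii) follows from (iii) for $R_i$.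
\end{proof}

This step contributes no edge to $F$ and only bags of size at most $19$. It cannot be available at every stage, since near-triangulations such as $T_N$ have large treewidth.

\begin{remark}\label{rem:constants}
The numbers have the following origin. The length $4$ is that of the crosscuts in Lemma~\ref{lem:fewmarks}. Suppose we call a crosscut balanced if it has at most $\mu$ marked vertices in each open arc. Lemma~\ref{lem:balanced} then needs $\mu+5$ marked vertices to be allowed, and an unbalanced crosscut has at most $(\mu+5)-(\mu+1)=4$ marked vertices in one of its arcs, whatever $\mu$ is. Lemma~\ref{lem:ab}(b) derives a contradiction by covering an arc with at least $\mu+1$ marked vertices by two arcs with at most $4$ and one more vertex, which needs $4+1+4<\mu+1$. The least choice is $\mu=9$, and $9+5=14$.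
\end{remark}

\section{An extremal crosscut}\label{sec:extremal}

In Sections~\ref{sec:extremal}--\ref{sec:assembly} we assume that $R$ has no balanced crosscut. Then every crosscut $Q$ has an open arc with at least $10$ marked vertices, the \emph{heavy} arc, and its other open arc, the \emph{light} one, contains at most $14-10=4$. Let $\beta(Q)$ be the side of $Q$ that contains the heavy arc.

The light side of any crosscut is harmless: it has few marked vertices and will be handled by induction. So we cut off as much as possible. Choose a crosscut $P=p_0p_1\dots p_l$ for which $B=\beta(P)$ has the fewest bounded faces, and let $\sigma$ be its other side. Put $c=p_0$ and $c'=p_l$. Let $A$ be the subpath of $C$ from $c$ to $c'$ whose interior $A^\circ$ is the heavy arc, and let $Z=P\cup A$ be the outer cycle of $B$. For $x,x'\in V(A)$ let $A[x,x']$ be the subpath of $A$ between $x$ and $x'$, and let $A(x,x')$ be its interior. We have $B\cap\sigma=P$, and (T2), applied to $Z\subseteq\mathrm{Int}(C)$, shows that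
\begin{equation}\label{eq:BC}
V(B)\cap V(C)=V(A)\qquad\text{and}\qquad E(B)\cap E(C)=E(A).
\end{equation}
Until the end of Section~\ref{sec:pieces}, ``adjacent'' and ``neighbor'' refer to the graph $B$. The minimality of $B$ is used only through the next lemma.

\begin{lemma}\label{lem:light}
Let $Q$ be a path in $B$ of length at most $4$ with distinct ends $x,x'\in V(A)$ and no internal vertex on $A$. If some edge of $Z$ is not on $Q\cup A[x,x']$, then $|M\cap A(x,x')|\le4$.
\end{lemma}

\begin{proof}
If $Q$ is an edge of $C$, it is an edge of $A$ by \eqref{eq:BC}, and $A(x,x')$ is empty. Otherwise $Q$ is a crosscut by \eqref{eq:BC}, and $A(x,x')$ is one of its open arcs. If this arc were heavy, $\beta(Q)=\mathrm{Int}(Q\cup A[x,x'])$ would have fewer bounded faces than $B=\mathrm{Int}(Z)$ by (T3). So it is light.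
\end{proof}

Call a path in $B$ \emph{short} if it has length at most $4$ and no internal vertex on $A$.

\begin{lemma}\label{lem:ab}
\begin{enumerate}
\item[(a)] $P$ is the only short path from $c$ to $c'$.
\item[(b)] No vertex $x\in A^\circ$ is joined by short paths to both $c$ and $c'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $P'\ne P$ be a short path from $c$ to $c'$. Neither of two distinct paths with the same ends contains the other, so some edge of $P$ is not on $P'$, and it is not on $A$ either. Lemma~\ref{lem:light} gives $|M\cap A^\circ|\le4$, but $A^\circ$ is heavy.

(b) Let $P_1$ be a short path from $c$ to $x$. The edge of $A$ at $c'$ is not on $A[c,x]$. It is not on $P_1$, because $c'\in V(A)$ is neither an end nor an internal vertex of $P_1$. So $|M\cap A(c,x)|\le4$ by Lemma~\ref{lem:light}. Exchanging $c$ and $c'$, a short path from $x$ to $c'$ gives $|M\cap A(x,c')|\le4$. Together, $|M\cap A^\circ|\le4+1+4=9$, but $A^\circ$ is heavy.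
\end{proof}

These two properties say that the middle of $P$ is far from $A$ inside $B$. We make this precise.

\begin{lemma}\label{lem:c}
For $0\le i<l$, the third vertex $x$ of the bounded face of $B$ at $p_ip_{i+1}$ is not on $Z$. Moreover $l=4$.
\end{lemma}

\begin{proof}
If $x\in A^\circ$, the paths $p_0\dots p_ix$ and $xp_{i+1}\dots p_l$ have lengths $i+1\le4$ and $l-i\le4$ and contradict Lemma~\ref{lem:ab}(b). If $x=p_j$ with $j<i$, the path $p_0\dots p_jp_{i+1}\dots p_l$ contradicts Lemma~\ref{lem:ab}(a), and if $x=p_j$ with $j>i+1$, so does $p_0\dots p_ip_j\dots p_l$. Hence $x\notin Z$. If $l\le3$, the path $p_0\dots p_ixp_{i+1}\dots p_l$ is short and contradicts Lemma~\ref{lem:ab}(a).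
\end{proof}

Write $P=c\,p\,h\,p'c'$. Let $u$ and $u'$ be the third vertices of the bounded faces of $B$ at $hp$ and at $hp'$. A vertex of $B$ is \emph{deep} if it is not on $Z$ and has no neighbor in $A$; let $J$ be the set of deep vertices.

\begin{lemma}\label{lem:de}
The vertex $h$ has no neighbor in $A$, and $u$ is deep.
\end{lemma}

\begin{proof}
Suppose that $h$ has a neighbor $x\in V(A)$. If $x\in A^\circ$, the paths $cphx$ and $xhp'c'$ contradict Lemma~\ref{lem:ab}(b). If $x=c$ or $x=c'$, then $chp'c'$ or $cphc'$ contradicts Lemma~\ref{lem:ab}(a).

By Lemma~\ref{lem:c}, $u\notin Z$. Suppose that $u$ has a neighbor $x\in V(A)$. If $x\in A^\circ$, the paths $cpux$ and $xuhp'c'$ contradict Lemma~\ref{lem:ab}(b). If $x=c$ or $x=c'$, then $cuhp'c'$ or $cpuc'$ contradicts Lemma~\ref{lem:ab}(a).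
\end{proof}

\section{The block and the slit}\label{sec:slit}

We want to slit $B$ open from $P$, around a subgraph $D$, and back to $P$; see Figure~\ref{fig:slit}. The slit consists of edges leaving $D$. It must not touch $A$, so $D$ should have no neighbor in $A$: by Lemma~\ref{lem:de} we may build $D$ from $h$ and deep vertices, starting with the edge $hu$. The band left between the slit and $A$ should be thin, so $D$ should be maximal. Finally the induction must apply to $D$, so it should be $2$-connected. Recall that a \emph{block} of a graph is a maximal connected subgraph without a cutvertex; every edge lies in a block, blocks are induced subgraphs, and a block containing an edge is either $K_2$ or $2$-connected. Let $D$ be the block of $H=B[J\cup\{h\}]$ that contains the edge $hu$.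

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (c) at (-5,0); \coordinate (p) at (-2.6,0); \coordinate (h) at (0,0);
\coordinate (q) at (2.6,0); \coordinate (cc) at (5,0);
\coordinate (d1) at (-1,1); \coordinate (d2) at (-0.8,2.2);
\coordinate (d3) at (0.8,2.2); \coordinate (d4) at (1,1);
\coordinate (w1) at (-2.6,1.7); \coordinate (w2) at (-1.7,3.1); \coordinate (w3) at (0,3.6);
\coordinate (w4) at (1.7,3.1); \coordinate (w5) at (2.6,1.7);
\coordinate (c1) at (147:5); \coordinate (c2) at (90:5); \coordinate (c3) at (33:5);
\filldraw[fill=gray!25] (h)--(d1)--(d2)--(d3)--(d4)--cycle;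
\draw (c) arc (180:0:5);
\draw (c) arc (180:360:5 and 1.4);
\draw (c)--(p)--(h)--(q)--(cc) (p)--(w1)--(w2)--(w3)--(w4)--(w5)--(q);
\draw[dashed] (w1)--(c1) (w3)--(c2) (w5)--(c3);
\draw[ultra thick] (p)--(d1)--(w1)--(d2)--(w3)--(d3)--(w5)--(d4)--(q) (d2)--(w2) (d3)--(w4);
\fill (c) circle (2pt) node[left] {$c=c_0$} (cc) circle (2pt) node[right] {$c'=c_4$}
 (p) circle (2pt) node[below] {$p=a_0$} (h) circle (2pt) node[below] {$h$}
 (q) circle (2pt) node[below] {$p'=a_4$}
 (d1) circle (2pt) node[right] {$u$} (d2) circle (2pt) node[below right] {$d_2$}
 (d3) circle (2pt) node[below left] {$d_3$} (d4) circle (2pt) node[left] {$u'$}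
 (w1) circle (2pt) node[below left] {$a_1$} (w2) circle (2pt) node[above left] {$w_2$}
 (w3) circle (2pt) node[above right] {$a_2$} (w4) circle (2pt) node[above right] {$w_4$}
 (w5) circle (2pt) node[below right] {$a_3$}
 (c1) circle (2pt) node[left] {$c_1$} (c2) circle (2pt) node[above] {$c_2$}
 (c3) circle (2pt) node[right] {$c_3$};
\node at (0,1.3) {$D$}; \node at (0,-0.95) {$\sigma$}; \node at (115:5.35) {$A$};
\node at (-3.9,0.9) {$R_1$}; \node at (-1.2,4.2) {$R_2$};
\node at (1.3,4.2) {$R_3$}; \node at (3.9,0.9) {$R_4$};
\end{tikzpicture}
\caption{One step of the induction when no crosscut is balanced. The crosscut $P=cphp'c'$ cuts off the light side $\sigma$. The edges leaving the block $D$ (shaded), other than $hp$ and $hp'$, form the slit (bold), a caterpillar. Their outer ends form the path $W=a_0a_1w_2a_2w_4a_3a_4$. The edges $a_jc_j$ (dashed) cut the band between $W$ and the heavy arc $A$ into $R_1,\dots,R_4$. The interiors of $\sigma$, $D$ and the $R_j$ are not drawn.}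
\label{fig:slit}
\end{figure}

\begin{lemma}\label{lem:block}
\begin{enumerate}
\item[(a)] $D$ is an induced subgraph of $B$, $V(D)\cap V(Z)=\{h\}$, and no vertex of $D$ has a neighbor in $A$.
\item[(b)] If $X\subseteq J\setminus V(D)$ and $B[X]$ is connected, then at most one vertex of $D$ has a neighbor in $X$.
\item[(c)] If $D\ne K_2$ and $C_D$ is the cycle bounding the outer face of $D$, then $D=\mathrm{Int}(C_D)$, and $hu$ is an edge of $C_D$. In particular $D$ is a near-triangulation.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $D$ is induced in $H$ and $H$ is induced in $B$. The rest is the definition of $J$ together with Lemma~\ref{lem:de}.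

(b) Otherwise there is a path in $H$ with distinct ends in $D$ and nonempty interior in $X$. Adding it to $D$ gives a $2$-connected subgraph of $H$ that properly contains $D$.

(c) By (T2), a vertex of $Z$ in the closed disc of $C_D$ lies on $C_D$, so by (a) it can only be $h$. In particular the closed disc contains no vertex of $A$. A vertex in the open disc is therefore off $Z$, and its neighbors, which lie in the closed disc, are not in $A$; so it is deep. Thus $\mathrm{Int}(C_D)$ is a subgraph of $H$ containing $D$, it is $2$-connected by (T1), and $D=\mathrm{Int}(C_D)$ by maximality. An edge of $D$ that is not on $C_D$ has both incident faces in the open disc of $C_D$, so all vertices of these faces are in $D$. The edge $hu$ is incident with the face $hpu$, and $p\notin D$ by (a). So $hu$ is on $C_D$.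
\end{proof}

Part (b) is the form in which maximality enters. It is used twice: to show that the slit has no cycle (Lemma~\ref{lem:interval}) and that the band is thin (Lemma~\ref{lem:fewmarks}).

\subsection*{The edges leaving the block, in order}

Let $d_0=h,\ d_1=u,\ d_2,\dots,d_t,\ d_{t+1}=h$ be the \emph{boundary walk} of $D$: once around $C_D$, or $h,u,h$ with $t=1$ if $D=K_2$. The vertices $d_1,\dots,d_{t+1}$ are distinct; they are the \emph{boundary vertices} of $D$, and the edges $d_ad_{a+1}$ are its \emph{boundary edges}. Let $E_D$ be the set of edges of $B$ with exactly one end in $D$.

The outer face $O$ of $B$ occupies at $h$ exactly one sector between consecutive edges, namely one between $hp'$ and $hp$. After a reflection, this is the sector from $hp'$ to $hp$. The edges of $B$ at $h$ in clockwise order are then $hp,hu,\dots,hp'$; the second is $hu$ because the sector that follows $hp$ lies in the bounded face at $hp$.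

Let $D\ne K_2$. Of the two sectors at $h$ between $hd_1$ and $hd_t$, the one from $hd_t$ to $hd_1$ contains the sector of $O$, so it is outside $C_D$. By (T5) the outside of $C_D$ is the left-hand side of the boundary walk, and at each $d_a$ with $1\le a\le t$ it contains the sector from $d_ad_{a-1}$ to $d_ad_{a+1}$. An edge of $B$ that leaves a vertex of $C_D$ to the inside belongs to $D=\mathrm{Int}(C_D)$. An edge that leaves to the outside does not belong to $D$, and then its other end is not in $D$, as $D$ is induced. Vertices in the open disc of $C_D$ have all their edges in $D$. Hence $E_D$ consists of the edges in the sectors from $d_ad_{a-1}$ to $d_ad_{a+1}$ for $1\le a\le t$, the edge $hp$, and the edges at $h$ that follow $hd_t$ up to and including $hp'$. The same description holds for $D=K_2$, where the sector at $d_1=u$ is the full turn from $uh$ to $uh$.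

List $E_D$ as $e_1,\dots,e_N$ in the following order: first $hp$, which is \emph{listed at} $d_0$; then, for $a=1,\dots,t$, the edges of $E_D$ at $d_a$ in clockwise order starting after $d_ad_{a-1}$, listed at $d_a$; then the edges at $h$ in clockwise order after $hd_t$ up to $hp'$, listed at $d_{t+1}$. Every edge of $E_D$ occurs exactly once, $e_1=hp$ and $e_N=hp'$. The end of $e_i$ in $D$ is its \emph{$D$-end}, and $y_i$ denotes its other end.

\begin{lemma}\label{lem:steps}
For $1\le i<N$ the edges $e_i$ and $e_{i+1}$ lie on a common bounded face $f_i$ of $B$, and one of the following holds.
\begin{enumerate}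
\item[] \emph{$D$-step:} $y_i=y_{i+1}$, the edges $e_i,e_{i+1}$ are listed at $d_a,d_{a+1}$ for some $a$, and the third edge of $f_i$ is $d_ad_{a+1}$.
\item[] \emph{$y$-step:} $y_i\ne y_{i+1}$, the edges $e_i,e_{i+1}$ are listed at the same $d_a$, and the third edge of $f_i$ is $y_iy_{i+1}$.
\end{enumerate}
For $2\le i\le N-1$ the two faces at $e_i$ are $f_{i-1}$ and $f_i$. A face at a boundary edge of $D$ is a bounded face of $D$ or one of the $f_i$. The first step is a $D$-step with $e_2=up$; the face $f_1$ has vertices $h,p,u$, and $f_{N-1}$ has vertices $h,p',u'$.
\end{lemma}

\begin{proof}
For $0\le a\le t$ let $g_a$ be the face of $B$ on the left of the edge $d_ad_{a+1}$ traversed from $d_a$ to $d_{a+1}$; it contains the sector just before this edge at $d_a$ and the sector just after it at $d_{a+1}$. If $D\ne K_2$, then $g_a$ is the face at $d_ad_{a+1}$ outside $C_D$, and the other face at this edge is a bounded face of $D$. If $D=K_2$, then $g_0$ and $g_1$ are the two faces at $hu$. The edge $d_ad_{a+1}$ is not on $Z$ by Lemma~\ref{lem:block}(a), so $g_a$ is bounded; let $y$ be its third vertex. Then $y\notin D$. For $D=K_2$ there is no third vertex in $D$. For $D\ne K_2$ and $y\in D$, the triangle $d_ad_{a+1}y$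 would be a cycle of the induced subgraph $D$, and its open disc $g_a$ would lie inside $C_D$ by (T2).

So $d_ay\in E_D$ immediately precedes $d_ad_{a+1}$ at $d_a$ and is the last edge listed at $d_a$, while $d_{a+1}y\in E_D$ immediately follows $d_{a+1}d_a$ at $d_{a+1}$ and is the first edge listed at $d_{a+1}$. Thus some edge is listed at every $d_a$, and when the list passes from $d_a$ to $d_{a+1}$ we have a $D$-step with $f_i=g_a$. Two consecutive edges listed at the same $d_a$ are consecutive in the clockwise order at $d_a$. The sector between them does not belong to $O$: for $a\le t$ because $d_a\notin Z$, and for $a=t+1$ because the sector of $O$ at $h$ is the one from $e_N$ to $e_1$. So it lies in a bounded face $f_i$, and we have a $y$-step.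

In both cases, at the $D$-end of $e_i$ the face $f_i$ contains the sector just after $e_i$, and at the $D$-end of $e_{i+1}$ it contains the sector just before $e_{i+1}$. So $f_{i-1}$ and $f_i$ are the faces on the two sides of $e_i$. Only $e_1$ is listed at $d_0$, so the first step is a $D$-step and $e_2=d_1y_1=up$. Finally $f_1$ and $f_{N-1}$ are the bounded faces of $B$ at $e_1=hp$ and $e_N=hp'$.
\end{proof}

\subsection*{The list does not return to a vertex}

The $D$-ends of $e_2,\dots,e_N$ run through the distinct vertices $d_1,\dots,d_{t+1}$ in order. The outer ends could a priori repeat: a vertex $y$ might be adjacent to two boundary vertices of $D$ and enclose other vertices together with $D$, and then the slit would contain a cycle. The enclosed vertices would be deep, and maximality of $D$ rules this out.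

\begin{lemma}\label{lem:interval}
If $y_i=y_j=y$ with $i<j$, then $y_k=y$ for all $i\le k\le j$.
\end{lemma}

\begin{proof}
Let $e_i$ be listed at $d_a$ and $e_j$ at $d_b$, so $a\le b$. The distinct edges $e_i,e_j$ share the end $y$, so $d_a\ne d_b$ as vertices. Hence $a<b$ and $(a,b)\ne(0,t+1)$, the vertices $d_a,\dots,d_b$ are distinct, and $\Gamma=y\,d_ad_{a+1}\dots d_b\,y$ is a cycle with $V(\Gamma)\cap V(D)=\{d_a,\dots,d_b\}$. Let $\Omega$ be the left-hand side of $\Gamma$ traversed in this direction. By (T5) it contains the sector from $e_i$ to $d_ad_{a+1}$ at $d_a$, the sector from $d_md_{m-1}$ to $d_md_{m+1}$ at $d_m$ for $a<m<b$, and the sector from $d_bd_{b-1}$ to $e_j$ at $d_b$. By the definition of the list, the edges of $B$ that leave $d_a,\dots,d_b$ into $\Omega$ are exactly $e_{i+1},\dots,e_{j-1}$.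

\emph{No vertex of $D$ is in $\Omega$.} Such a vertex would be joined to $\{d_a,\dots,d_b\}$ by a path in the connected graph $D$. Up to its first vertex on $\Gamma$ this path runs in $\Omega$, so its last edge before that vertex is an edge of $D$ that leaves some $d_m$ into $\Omega$. But the edges that do so are in $E_D$.

\emph{The outer face $O$ is not in $\Omega$.} The face $O$ lies in one side of $\Gamma$. If $h\notin\Gamma$, then $h$ lies in the side other than $\Omega$ by the previous paragraph, and since $h$ is on the boundary of $O$, so does $O$. If $h\in\Gamma$, then either $a=0$, $e_i=e_1$, and $\Omega$ occupies at $h$ the sector from $e_1$ to $hd_1$; or $b=t+1$ and $\Omega$ occupies at $h$ the sector from $hd_t$ to $e_j$. Neither sector meets the sector from $e_N$ to $e_1$, which belongs to $O$.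

\emph{No vertex of $B$ is in $\Omega$.} The open set $\Omega$ is disjoint from $O$, hence from its closure, which contains $Z$. Also $\Gamma$ has no vertex in $A$, because neither the vertices of $D$ nor their neighbor $y$ are in $A$. A vertex in $\Omega$ is thus off $Z$ and has all its neighbors in $\Omega\cup\Gamma$, outside $A$; so it is in $J\setminus V(D)$. Suppose that there are such vertices, and let $X$ be the vertex set of a component of the subgraph of $B$ that they induce. The set $S$ of vertices outside $X$ with a neighbor in $X$ is contained in $V(\Gamma)\subseteq V(D)\cup\{y\}$, so $|S|\le2$ by Lemma~\ref{lem:block}(b). Add to $B$ a new vertex $z$ in $O$, joined to all vertices of $Z$. The result is a plane triangulation with at least four vertices, hence $3$-connected. But $z$ has no neighbor in $X$, so $S$ separates $X$ from $z$, a contradiction.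

For $i<k<j$ the edge $e_k$ runs in $\Omega$, so $y_k$ is in $\Omega\cup\Gamma$, hence on $\Gamma$. The only vertex of $\Gamma$ outside $D$ is $y$.
\end{proof}

The \emph{slit} is the set $F_0=\{e_2,\dots,e_{N-1}\}$. As in Example~\ref{ex:cylinder} we leave a gap. The proof below shows that $e_2,\dots,e_N$ form a tree; it contains $p$ and $h$, so adding $e_1=hp$ would close a cycle. We keep $e_N$ out as well, so that $F_0$ contains no edge of $P$ and hence none of $\sigma$.

\begin{lemma}\label{lem:caterpillar}
$F_0$ is a caterpillar.
\end{lemma}

\begin{proof}
Let $2\le i<N$. By Lemma~\ref{lem:steps}, $e_{i+1}$ shares an end with $e_i$. Its other end is an end of none of $e_2,\dots,e_i$. Indeed, in a $D$-step the other end is $d_{a+1}$, while the $D$-ends of $e_2,\dots,e_i$ are among $d_1,\dots,d_a$. In a $y$-step the other end is $y_{i+1}$, and $y_{i+1}=y_k$ with $k\le i$ would give $y_{i+1}=y_i$ by Lemma~\ref{lem:interval}. So each edge attaches a new leaf, and $F_0$ is a tree. (It is nonempty, as $e_2=up\ne hp'=e_N$.)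

For a vertex $v$ of $F_0$ let $I_v$ be the set of indices $k$ with $e_k\in F_0$ incident with $v$. It is an interval, by the definition of the list if $v\in D$ and by Lemma~\ref{lem:interval} if $v\notin D$. Let $e_k=vv'$ join two non-leaves. Then $I_v$ and $I_{v'}$ have at least two elements each and $I_v\cap I_{v'}=\{k\}$, so $k$ is the largest element of one and the smallest of the other. Hence a non-leaf $v$ has at most two non-leaf neighbors, joined to it by the first and the last edge of $I_v$. The non-leaves of a tree induce a connected or empty subgraph; here its degrees are at most $2$, so it is a path.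
\end{proof}

\subsection*{The far bank of the slit}

Let $w_0=p,w_1,\dots,w_q=p'$ be the distinct values of $y_1,\dots,y_N$ in order of appearance. By Lemma~\ref{lem:interval} each value is taken on an interval of indices, so the passage from $w_i$ to $w_{i+1}$ is a single $y$-step, and $W=w_0w_1\dots w_q$ is a path in $B$. It is disjoint from $D$, and from $A$ by Lemma~\ref{lem:block}(a). Hence $V(W)\cap V(Z)=\{p,p'\}$, and $pp'$ is not an edge of $Z$. By (T4), $W$ divides $B$ into $\mathrm{Int}(\Theta)$ and $B'=\mathrm{Int}(Z')$, where
\[
\Theta=W\cup p'hp,\qquad Z'=A\cup cp\cup W\cup p'c'.
\]
We call $B'$ the \emph{band}. The next lemma says that nothing is hidden between $D$ and $W$.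

\begin{lemma}\label{lem:band}
We have $V(B')=V(B)\setminus V(D)$ and $E(B)=E(D)\cup E_D\cup E(B')$. Every bounded face of $B$ is a bounded face of $D$, a bounded face of $B'$, or one of $f_1,\dots,f_{N-1}$.
\end{lemma}

\begin{proof}
The vertex $h$ is on $Z$ but not on $Z'$, so $h\notin B'$ by (T2). Hence $f_1$, which is incident with $h$, lies inside $\Theta$, and its vertex $u$, which is not on $\Theta$, lies in the open disc of $\Theta$. The graph $D-h$ is connected, contains $u$ and is disjoint from $\Theta$, so it lies in the open disc of $\Theta$. Thus $V(D)\cap V(B')=\emptyset$, and every bounded face of $B$ incident with a vertex of $D$ lies inside $\Theta$.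

Let $\mathcal{S}$ consist of $f_1,\dots,f_{N-1}$ and the bounded faces of $D$; all of them lie inside $\Theta$. Let $e$ be an edge of a face in $\mathcal{S}$, not on $\Theta$. As $e_1$, $e_N$ and the edges of $W$ are on $\Theta$, Lemma~\ref{lem:steps} shows that $e$ is some $e_i$ with $2\le i\le N-1$, or a boundary edge of $D$, or another edge of $D$. In the first two cases both faces at $e$ are in $\mathcal{S}$ by Lemma~\ref{lem:steps}, and in the third both are bounded faces of $D$. Any two faces inside $\Theta$ are joined by a curve in the open disc that avoids the vertices and passes from face to face through finitely many edges not on $\Theta$. So $\mathcal{S}$ is the set of all faces inside $\Theta$. Every vertex and edge of $\mathrm{Int}(\Theta)$ is incident with such a face, so $V(\mathrm{Int}(\Theta))=V(D)\cup V(W)$ and $E(\mathrm{Int}(\Theta))\subseteq E(D)\cup E_D\cup E(W)$. Since $B=\mathrm{Int}(\Theta)\cup B'$ and $W\subseteq B'$, the lemma follows.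
\end{proof}

\section{Cutting the band}\label{sec:pieces}

The band still contains all marked vertices of the heavy arc, and all of $W$ is on its outer cycle. The gain is that the band is thin. Let $a_0=p,a_1,\dots,a_s=p'$ be, in order along $W$, the two ends of $W$ together with those internal vertices of $W$ that have a neighbor in $A$. All other vertices of $W$ are off $Z$ and have no neighbor in $A$, so they are in $J\setminus V(D)$. Put $c_0=c$ and $c_s=c'$, and for $0<j<s$ choose a neighbor $c_j\in V(A)$ of $a_j$. The edge $a_jc_j$ has no end in $D$, so it lies in $B'$ by Lemma~\ref{lem:band}. For $0<j<s$ it is a chord of $Z'$, since the only edges of $Z'$ between $W$ and $A$ are $pc$ and $p'c'$. Subpaths of $W$ are written $W[\cdot,\cdot]$.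

The vertices $c_0,c_1,\dots,c_s$ are weakly monotone along $A$ from $c$ to $c'$. For pairs involving $c_0=c$ or $c_s=c'$ there is nothing to prove. If $0<i<j<s$ and $c_j$ came strictly before $c_i$, the four vertices would appear on $Z'$ in the cyclic order $c_j,c_i,a_j,a_i$, and the disjoint chords $a_ic_i$ and $a_jc_j$ would have interleaved ends, contrary to (T4).

For $1\le j\le s$ define the cycle $Z_j$ and the near-triangulation $R_j$ by
\[
Z_j=W[a_{j-1},a_j]\cup a_jc_j\cup A[c_{j-1},c_j]\cup c_{j-1}a_{j-1},\qquad R_j=\mathrm{Int}(Z_j).
\]

\begin{lemma}\label{lem:pieces}
The closed discs of $Z_1,\dots,Z_s$ cover the closed disc of $Z'$ and their open discs are pairwise disjoint; so $B'=R_1\cup\dots\cup R_s$. Every vertex of $Z'$ in $R_j$ is on $Z_j$; in particular $V(R_j)\cap V(W)=V(W[a_{j-1},a_j])$ and $V(R_j)\cap V(A)=V(A[c_{j-1},c_j])$. For $i<j$ we have $V(R_i)\cap V(R_j)\subseteq V(Z_i)\cap V(Z_j)\subseteq\{a_i,c_i\}$.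
\end{lemma}

\begin{proof}
Let $Z'_j=W[a_j,p']\cup p'c'\cup A[c_j,c']\cup c_ja_j$ for $0\le j<s$, so that $Z'_0=Z'$ and $Z'_{s-1}=Z_s$. Suppose that $1\le j<s$ and that the closed disc of $Z'$ has been divided into those of $Z_1,\dots,Z_{j-1}$ and $Z'_{j-1}$. The vertex $a_j$ is on $Z'$ but on none of $Z_1,\dots,Z_{j-1}$, so by (T2) it is in none of $R_1,\dots,R_{j-1}$, and the edge $a_jc_j$ lies in $\mathrm{Int}(Z'_{j-1})$. Its ends are on $Z'_{j-1}$ by monotonicity, and it is not an edge of $Z'_{j-1}$, since $a_j\notin\{a_{j-1},p'\}$. By (T4) it divides the closed disc of $Z'_{j-1}$ into those of $Z_j$ and $Z'_j$. This proves the first statement, and the second is (T2).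

A point in the open disc of $Z_i$ is not in the closure of the open disc of $Z_j$, and vice versa, so common vertices of $R_i$ and $R_j$ lie on both cycles. The paths $W[a_{i-1},a_i]$ and $W[a_{j-1},a_j]$ can share only $a_i$, and by monotonicity $A[c_{i-1},c_i]$ and $A[c_{j-1},c_j]$ can share only $c_i$.
\end{proof}

Two consecutive vertices $a_{j-1}$, $a_j$ may be far apart on $W$, but they have a common neighbor across the slit. This yields a crosscut of length $4$, and the minimality of $B$ applies once more.

\begin{lemma}\label{lem:fewmarks}
$|M\cap A(c_{j-1},c_j)|\le4$ for $1\le j\le s$.
\end{lemma}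

\begin{proof}
We may assume $c_{j-1}\ne c_j$. Both $w_i$ and $w_{i+1}$ are adjacent to the common $D$-end of the two edges in the $y$-step from $w_i$ to $w_{i+1}$. A vertex $w_i$ strictly between $a_{j-1}$ and $a_j$ is in $J\setminus V(D)$, so it has only one neighbor in $D$ by Lemma~\ref{lem:block}(b) with $X=\{w_i\}$; therefore the $y$-step arriving at $w_i$ and the $y$-step leaving $w_i$ have the same $D$-end. Hence all $y$-steps from $a_{j-1}$ to $a_j$ have the same $D$-end $d$, and $d$ is adjacent to $a_{j-1}$ and $a_j$. The path $P_j=c_{j-1}a_{j-1}\,d\,a_jc_j$ in $B$ has length $4$ and no internal vertex on $A$.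

By Lemma~\ref{lem:light} it suffices to show that the edge $hp$ of $Z$ is not on $P_j\cup A[c_{j-1},c_j]$. It is not on $A$. Suppose that it is on $P_j$. The vertex $p=a_0$ is neither in $A$ nor in $D$, so $p=a_{j-1}$ and $j=1$. The neighbors of $p$ on $P_1$ are $c$ and $d$, so $d=h$. But $d$ is the $D$-end in the $y$-step leaving $w_0=p$, which goes from some $e_k=dp$ to $e_{k+1}=dw_1$, and $k\ge2$ because the first step is a $D$-step. So $dp=e_k\ne e_1=hp$ and $d\ne h$, a contradiction.
\end{proof}

\section{Assembling the forest and the decomposition}\label{sec:assembly}

We complete the proof of Lemma~\ref{lem:main}. The \emph{pieces} are $\sigma$, $D$ and $R_1,\dots,R_s$. By Lemma~\ref{lem:steps}, $f_{N-1}$ has vertices $h,p',u'$; if the last step is a $D$-step, then $u'=d_t$, and if it is a $y$-step, then $u'=y_{N-1}=w_{q-1}$. For each piece $T$ define a set $M_T$, writing $M_j$ for $M_{R_j}$: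
\begin{itemize}
\item $M_\sigma$ consists of $V(P)$ and the marked vertices in the light arc of $P$, so $|M_\sigma|\le5+4=9$;
\item $M_D=V(D)\cap\{h,u,u'\}$, a set of boundary vertices of $D$;
\item $M_j=(M\cap A(c_{j-1},c_j))\cup\{a_{j-1},c_{j-1},a_j,c_j\}$, with $u'$ added to $M_s$ if $u'\in V(W)$. Then $|M_j|\le4+4+1=9$ by Lemma~\ref{lem:fewmarks}, and $M_j\subseteq V(Z_j)$, because $w_{q-1}$ is on $W[a_{s-1},a_s]$.
\end{itemize}
Except for $D=K_2$, each piece $T$ is a near-triangulation contained in one side of $P$, so it has fewer bounded faces than $R$, and $M_T$ lies on its outer cycle. Induction gives $F_T\subseteq E(T)$ and a decomposition of $T-F_T$. If $D=K_2$, take $F_D=\emptyset$ and the single bag $\{h,u\}=M_D$. Put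
\[
F=F_0\cup F_\sigma\cup F_D\cup F_{R_1}\cup\dots\cup F_{R_s}.
\]

\subsection*{Property (i)}

Call a vertex of a piece \emph{inner} if it is not on the outer cycle of the piece; if $D=K_2$, it has no inner vertex. The forest $F_T$ touches only inner vertices of $T$, and $F_0$ touches only vertices of $W$ and boundary vertices of $D$. We claim that an inner vertex of a piece lies in no other piece, is not on $C$, and is not touched by $F_0$.

For $\sigma$: the other pieces and $F_0$ are contained in $B$, and $B\cap\sigma=P$ is part of the outer cycle of $\sigma$; vertices of $C$ in $\sigma$ are on that cycle by (T2). For $D$: we have $V(D)\cap V(\sigma)=V(D)\cap V(P)=\{h\}$; $D$ is disjoint from $B'$, which contains $W$ and all $R_j$; and $D$ is disjoint from $C$ by \eqref{eq:BC} and Lemma~\ref{lem:block}(a). For $R_j$: it is disjoint from $D$; a vertex of $R_j$ in $\sigma$ is in $V(P)\setminus\{h\}\subseteq V(Z')$, a vertex of $R_j$ on $C$ is on $A\subseteq Z'$ by \eqref{eq:BC}, and $W\subseteq Z'$; by Lemma~\ref{lem:pieces} all these vertices, and those shared with another $R_i$, are on $Z_j$.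

By the claim, $F_0$ and the forests $F_T$ are pairwise vertex-disjoint, so $F$ is a forest whose components are caterpillars (Lemma~\ref{lem:caterpillar} and induction). The $F_T$ do not touch $C$, and neither does $F_0$, as $D\cup W$ is disjoint from $A$ and hence from $C$. This proves (i). We also record that
\begin{equation}\label{eq:trace}
F\cap E(T)=F_T\quad\text{for every piece }T.
\end{equation}
Indeed, by the claim $F_{T'}$ touches no vertex of $T$ for $T'\ne T$. An edge of $F_0$ has exactly one end in $D$, so it is an edge neither of $D$ nor of any $R_j$; and if it were an edge of $\sigma$, it would be an edge of $P$ at $h$, that is, $e_1$ or $e_N$.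

\subsection*{Property (ii)}

We apply Lemma~\ref{lem:glue} to $R-F$, the graphs $T-F_T$, the sets $M_T$, and the new bags
\[
X_j=M\cup V(P)\cup\{u,u'\}\cup\{a_{j-1},c_{j-1},a_j,c_j\}\qquad(1\le j\le s).
\]
Here $|X_j|\le14+5+2+4=25$, $M_j\subseteq X_j$, and $M_\sigma,M_D\subseteq X_1$. By Lemmas~\ref{lem:band} and~\ref{lem:pieces}, every vertex of $R$ is in a piece, and every edge of $R$ is in a piece or in $E_D$; moreover $E_D\setminus F_0=\{e_1,e_N\}\subseteq E(\sigma)$. So every edge of $R-F$ is an edge of some $T-F_T$.

Let $Y=\bigcup_jX_j$. The vertices of $M\cup V(P)\cup\{u,u'\}$ are in all $X_j$. Any other vertex of $Y$ is either some $a_i$ with $0<i<s$, which lies in $X_i$ and $X_{i+1}$ only, or a vertex $v$ of $A$ for which the set of $i$ with $c_i=v$ is an interval $[i_1,i_2]$ by monotonicity, and then $v\in X_j$ exactly for $i_1\le j\le i_2+1$.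

Condition ($\alpha$) is checked piece by piece.
\begin{itemize}
\item $T=\sigma$. A marked vertex in $\sigma$ is in the light arc or in $\{c,c'\}$, so it is in $M_\sigma$. All other vertices of $Y$ are in $B$, and $V(B)\cap V(\sigma)=V(P)\subseteq M_\sigma$.
\item $T=D$. It contains no vertex of $C$, hence no marked vertex and no $c_i$; it contains no $a_i$; and $V(D)\cap V(P)=\{h\}$. So $V(D)\cap Y\subseteq V(D)\cap\{h,u,u'\}=M_D$.
\item $T=R_j$. We use Lemma~\ref{lem:pieces}. A marked vertex in $R_j$ is on $A[c_{j-1},c_j]$, so it is in $M_j$. The only $a_i$ in $R_j$ are $a_{j-1}$ and $a_j$, and by monotonicity a vertex $c_i$ on $A[c_{j-1},c_j]$ equals $c_{j-1}$ or $c_j$; this covers $p=a_0$, $p'=a_s$, $c=c_0$ and $c'=c_s$. The vertices $h$ and $u$ are in $D$, not in $R_j$. If $u'\in R_j$, then $u'=w_{q-1}$ is on $W[a_{j-1},a_j]$. For $j=s$ it was added to $M_s$. For $j<s$ the vertex $w_{q-1}$ comes no later than $a_j$ on $W$, and $a_j$ comes before $a_s=w_q$, so $u'=a_j\in M_j$.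
\end{itemize}
Condition ($\beta$) holds because $\sigma$ meets the other pieces only in $V(P)$, $D$ is disjoint from each $R_j$, and $V(R_i)\cap V(R_j)\subseteq\{a_i,c_i\}$ for $i<j$. Lemma~\ref{lem:glue} gives a tree-decomposition of $R-F$ of width at most $24$ with $M\subseteq X_1$.

\subsection*{Property (iii)}

For bounded faces of a piece $T$ this follows from \eqref{eq:trace} and induction. By Lemmas~\ref{lem:band} and~\ref{lem:pieces} the remaining bounded faces of $R$ are $f_1,\dots,f_{N-1}$. For $2\le k\le N-2$ the face $f_k$ has the two edges $e_k,e_{k+1}$ in $F$, so (iii) asks nothing of it. The vertex sets $\{h,p,u\}$ of $f_1$ and $\{h,p',u'\}$ of $f_{N-1}$ are contained in $X_1$; this is why $u$ and $u'$ were put into the bags.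

Together with Lemma~\ref{lem:balanced} this completes the induction, and Lemma~\ref{lem:main} and Theorem~\ref{thm:planar} are proved.

\section{Graphs with no $K_5$ minor}\label{sec:k5}

A \emph{minor} of $G$ is a graph obtained from a subgraph of $G$ by contracting edges. If $G$ is the union of two induced subgraphs $G'$, $G''$ with $G'\cap G''=K$, then $G$ arises by \emph{pasting} $G'$ and $G''$ along $K$. The \emph{Wagner graph} $V_8$ is the $8$-cycle together with the four edges joining opposite vertices; we use only that it has eight vertices. Wagner's theorem \cite[Theorem~7.3.4]{diestel} states that every edge-maximal $K_5$-minor-free graph with at least four vertices can be constructed recursively, by pasting along $K_2$'s and triangles, from plane triangulations and copies of $V_8$. In this section a \emph{part} is a copy of $V_8$ or a plane triangulation in which every triangle bounds a face.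

\begin{lemma}\label{lem:wagner}
Let $G$ be an edge-maximal $K_5$-minor-free graph with at least four vertices. Then $G=Q_1\cup\dots\cup Q_m$ for parts $Q_i$ such that, with $G_i=Q_1\cup\dots\cup Q_i$, each $Q_{i+1}\cap G_i$ is a complete graph on two or three vertices.
\end{lemma}

\begin{proof}
A triangle of a plane triangulation that bounds no face has vertices on both sides, since a side without vertices contains no edge either and is a face. The triangulation then arises by pasting along this triangle the two triangulations formed by the triangle and one of its sides, and both have fewer vertices. So in Wagner's theorem we may start from parts.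

We show by induction along the construction that $G$ has a tree-decomposition in which every bag induces a part and any two adjacent bags intersect in a clique with two or three vertices. For a part, take one bag. If $G$ is pasted from $G'$ and $G''$ along $K$, then by Corollary~\ref{cor:helly}(a) the decompositions of $G'$ and $G''$ have bags containing $V(K)$. Join these two bags. Their intersection is $V(K)$, and every vertex common to $G'$ and $G''$ lies in both, so we obtain a tree-decomposition of $G$; the bags induce the same graphs in $G$ as before, since $G'$ and $G''$ are induced.

Order the nodes so that each node after the first is adjacent to an earlier one, and let $Q_i$ be the part induced by the $i$th bag. The first $i$ nodes form a subtree, and node $i+1$ has exactly one neighbor in it, through which every path from node $i+1$ into the subtree passes. So a vertex of $Q_{i+1}$ that lies in $G_i$ lies in the bag of that neighbor. Hence $V(Q_{i+1})\cap V(G_i)$ is the intersection of two adjacent bags, a clique whose edges lie in both $Q_{i+1}$ and $G_i$.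
\end{proof}

We shall add the parts one at a time. The difficulty is that the clique $K$ along which a new part $Q$ is attached may have lost edges to the forest, so that it need not lie in a bag. If some vertex $v$ of $K$ has all its edges in $K$ in the forest, there is a way out: put all edges of $Q$ at $v$ into the forest, and attach $Q-v$ along $K-v$. The remaining case is a triangle with exactly one edge in the forest, and property (iii) of Lemma~\ref{lem:main} is designed for it. Call a pair consisting of a forest $F\subseteq E(H)$ and a tree-decomposition of $H-F$ of width at most $24$ \emph{good} for $H$ if every triangle of $H$ with exactly one edge in $F$ is contained in a bag. We write $N_Q(v)$ for the set of neighbors of $v$ in $Q$.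

\begin{lemma}\label{lem:parts}
Let $Q$ be a part and let $K\subseteq Q$ be a complete graph on two or three vertices.
\begin{enumerate}
\item[(A)] $Q$ has a good pair whose forest touches no vertex of $K$ and which has a bag containing $V(K)$.
\item[(B)] For every $v\in V(K)$, the graph $Q-v$ has a good pair whose forest touches no vertex of $N_Q(v)$ and which has a bag containing $V(K-v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $Q$ is $V_8$ or $K_3$, take the empty forest and a single bag. Let $Q$ be a triangulation with at least four vertices.

(A) $K$ is contained in a triangle $T$ that bounds a face. Draw $Q$ with this face as the outer face and apply Lemma~\ref{lem:main} with $C=T$ and $M=V(K)$. Every triangle other than $T$ bounds a bounded face, and $T$ has no edge in the forest.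

(B) Since $Q$ is $3$-connected, $Q-v$ is $2$-connected. The face of $Q-v$ that contains $v$ is the union of $v$, its edges and the triangular faces at $v$, so it is bounded by a cycle $C_v$ with vertex set $N_Q(v)$. Drawn with this face as the outer face, $Q-v$ is a near-triangulation with outer cycle $C_v$. Apply Lemma~\ref{lem:main} with $M=V(K-v)\subseteq N_Q(v)$. A triangle of $Q-v$ bounds a face of $Q$ that is not incident with $v$, which is a bounded face of $Q-v$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:k5}]
Graphs with at most three vertices have treewidth at most $2$, and subgraphs of partial $(24,1)$-trees are partial $(24,1)$-trees. So we may assume that $G$ is edge-maximal with at least four vertices. Take $Q_1,\dots,Q_m$ from Lemma~\ref{lem:wagner}. We construct a good pair for each $G_i$, with forest $F_i$. For $G_1=Q_1$ use (A) with any edge as $K$. Given a good pair for $G_i$, let $Q=Q_{i+1}$ and $K=Q\cap G_i$. No edge of $G_{i+1}$ joins $G_i-V(K)$ to $Q-V(K)$, so every triangle of $G_{i+1}$ lies in $G_i$ or in $Q$. In both cases below we shall have $F_{i+1}\cap E(G_i)=F_i$ and all old bags are kept, so only triangles of $Q$ other than $K$ have to be checked.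

\emph{Case 1: $V(K)$ is contained in a bag of the decomposition of $G_i-F_i$.} Take the good pair from (A), with forest $F_Q$, and put $F_{i+1}=F_i\cup F_Q$. Since $F_Q$ does not touch $K$, it is vertex-disjoint from $G_i$; so $F_{i+1}$ is a forest and $F_{i+1}\cap E(G_i)=F_i$. Lemma~\ref{lem:glue}, applied to $G_i-F_i$ and $Q-F_Q$ with the single new bag $V(K)$, gives a decomposition of $G_{i+1}-F_{i+1}$ of width at most $24$. Let $T\ne K$ be a triangle of $Q$. If $T$ shares an edge with $K$, then every edge of $T$ has an end in $K$, so $T\subseteq Q-F_Q$, and $T$ is contained in a bag by Corollary~\ref{cor:helly}(a). Otherwise $F_{i+1}\cap E(T)=F_Q\cap E(T)$, as $F_i\cap E(Q)\subseteq E(K)$, and the pair from (A) is good.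

\emph{Case 2: $V(K)$ is contained in no bag.} By Corollary~\ref{cor:helly}(a), $K$ has an edge in $F_i$. If $K$ is an edge, let $v$ be either end. If $K$ is a triangle, it does not have three edges in the forest $F_i$, and not exactly one since the pair is good; let $v$ be the common end of its two edges in $F_i$. In both cases all edges of $K$ at $v$ are in $F_i$, and $K-v$ is a vertex or an edge of $G_i-F_i$, hence contained in a bag. Take the good pair from (B), with forest $F'$, and put
\[
F_{i+1}=F_i\cup\{vy: y\in N_Q(v)\setminus V(K)\}\cup F'.
\]
The forest $F'$ touches neither $v$ nor $N_Q(v)\supseteq V(K-v)$. So $F_{i+1}$ arises from $F_i$ by adding new leaves at $v$ and a forest that is vertex-disjoint from $G_i$ and from these leaves. It is a forest, and $F_{i+1}\cap E(G_i)=F_i$. All edges of $Q$ at $v$ are in $F_{i+1}$, so every edge of $G_{i+1}-F_{i+1}$ is in $G_i-F_i$ or in $(Q-v)-F'$. Lemma~\ref{lem:glue} with the single new bag $V(K-v)$ gives the decomposition. A triangle of $Q$ through $v$ has at least two edges in $F_{i+1}$. For a triangle $T$ of $Q-v$ we have $F_{i+1}\cap E(T)=F'\cap E(T)$, because the edge of $K-v$, if there is one, is not in $F_i$; and the pair from (B) is good.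

The good pair for $G_m=G$ proves the theorem.
\end{proof}

In Case~2 the vertex $v$ may be a leaf of $F_i$, and new leaves at $v$ can destroy a caterpillar; Theorem~\ref{thm:k5} therefore says nothing about the shape of the forest.

\begin{corollary}\label{cor:apex}
If deleting $a$ vertices from $G$ leaves a $K_5$-minor-free graph, then $G$ is a partial $(24+a,1)$-tree.
\end{corollary}

\begin{proof}
Take the forest and the decomposition for the $K_5$-minor-free graph, and add the $a$ vertices to all bags.
\end{proof}

\section{What the forest cannot satisfy}\label{sec:limits}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]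
Put $n=k+2$. In (a) and (b) we find in $G-F$ two families of $n$ paths as in Corollary~\ref{cor:helly}(c), which gives $\operatorname{tw}(G-F)\ge n-1=k+1$.

(a) Let $G$ arise from the $n\times n$ grid by replacing each edge $xy$ with $2\Delta+1$ internally disjoint paths of length $2$ from $x$ to $y$. This graph is planar. Let $F$ have maximum degree at most $\Delta$. Every edge of the paths replacing $xy$ is incident with $x$ or $y$, so at most $2\Delta$ of these edges are in $F$, and one of the $2\Delta+1$ paths survives in $G-F$. So $G-F$ contains a subdivision of the grid, and its $n$ rows and $n$ columns are the required paths.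

(b) Let $G=T_N$ be the triangular grid of Section~\ref{sec:examples} with $N=n(b+1)$, and let all components of $F$ have at most $b$ vertices. In Example~\ref{ex:grid} the forest cut $T_N$ along paths from one side to the other; we show that small components cannot cut it at all. Divide the rows into $n$ groups of $b+1\ge2$ consecutive rows, and let $S$ be the subgraph induced by one group. It is a near-triangulation whose outer cycle consists of its first row, its last row, and its parts of columns $1$ and $N$.

We claim that $S-F$ contains a path from column $1$ to column $N$. Suppose not, and let $L$ be the set of vertices of $S$ that can be reached in $S-F$ from column $1$. Then $L$ contains the vertices of $S$ in column $1$ and none in column $N$. Call an edge of $S$ \emph{mixed} if it has exactly one end in $L$. All mixed edges are in $F$. Each bounded face of $S$ has either no mixed edge or exactly two. Form an auxiliary graph whose nodes are the mixed edges, two being adjacent if they lie on a common bounded face. A mixed edge on the outer cycle of $S$ has degree $1$ and any other has degree $2$, so the components are cycles and paths, and the paths pair up the mixed edges on the outer cycle. Columns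 $1$ and $N$ contain no mixed edge. The first row starts in $L$ and ends outside $L$, so it contains an odd number of mixed edges. Hence some path of the auxiliary graph has one end in the first row of $S$ and the other in the last row. Consecutive mixed edges on this path share a vertex, so together they form a connected subgraph of $F\cap E(S)$ that meets the first and the last row. Every edge changes the row by at most $1$, so this subgraph meets all $b+1$ rows of $S$, and a component of $F$ has more than $b$ vertices, a contradiction.

The $n$ groups give disjoint paths $H_1,\dots,H_n$ in $G-F$ from column $1$ to column $N$. The map $(i,j)\mapsto(j,i)$ is an automorphism of $T_N$ that exchanges rows and columns, so there are also disjoint paths $V_1,\dots,V_n$ in $G-F$ from row $1$ to row $N$. Each $H_i$ meets each $V_j$. To see this, draw around $T_N$ a $4$-cycle $z_1z_2z_3z_4$ and join $z_1,z_2,z_3,z_4$ to all vertices of column $1$, row $N$, column $N$ and row $1$, respectively, which keeps the drawing plane. If $H_i$ and $V_j$ were disjoint, they would extend to disjoint paths from $z_1$ to $z_3$ and from $z_4$ to $z_2$ inside the $4$-cycle, contrary to (T4).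

(c) By Corollary~\ref{cor:helly}(b), a partial $(1,1)$-tree is the union of two forests, so it has at most $2n-2$ edges if it has $n$ vertices. A triangulation has $3n-6$ edges, and $2n-2<3n-6$ for $n\ge5$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{diestel}
Diestel, \emph{Graph Theory}.

\bibitem{thesis}
\emph{Planar Graphs and Partial $k$-Trees}, \texttt{http://webdocs.cs.ualberta.ca/\textasciitilde ph/thesis.pdf}.

\end{thebibliography}
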